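\title{A Lindel\"of space that does not condense onto a space with Lindel\"of square}

\begin{abstract}
We construct in ZFC a Lindel\"of space $X$ such that for every one-to-one continuous map of $X$ onto a regular $T_1$ space $Y$, the square $Y\times Y$ contains a closed discrete subset of cardinality $2^{\aleph_0}$ and is not normal. Thus a Lindel\"of space need not have a coarser topology with Lindel\"of square. The space $X$ is the topological sum of a separable metrizable space and a space with Lindel\"of square.
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are $T_1$, and a \emph{Lindel\"of space} is a regular $T_1$ space in which every open cover has a countable subcover. A \emph{condensation} is a one-to-one continuous map $f:X\to Y$ onto $Y$; up to the identification given by $f$, the space $Y$ is the set $X$ with a coarser topology. We write $\mathfrak c=2^{\aleph_0}$. The following problem is posed in \cite{problems}.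

\begin{quote}
\textbf{Problem.} Let $X$ be a Lindel\"of space. Does there exist a condensation $f:X\to Y$ such that $Y\times Y$ is Lindel\"of?
\end{quote}

The question has content because the square of a Lindel\"of space need not be Lindel\"of. Consider the Sorgenfrey line, the real line with the base of clopen sets $[a,b)$. It is Lindel\"of: given a cover by such intervals, countably many of them cover the union $G$ of the corresponding intervals $(a,b)$, and each $x\notin G$ is the left endpoint of a member $[x,b_x)$ of the cover, where the intervals $(x,b_x)$ are pairwise disjoint, so the complement of $G$ is countable. Its square is not Lindel\"of, since the antidiagonal $\{(x,-x):x\in\mathbb R\}$ is closed and meets $[x,x+1)\times[-x,-x+1)$ only in $(x,-x)$. But this defect disappears when the topology is weakened: the Sorgenfrey line condenses onto $\mathbb R$, and $\mathbb R^2$ is Lindel\"of. In general a coarser topology has fewer open covers, and the answer is positive for every $X$ that condenses onto a separable metrizable space or onto a compact Hausdorff space. The simplest reason for a topology to resist weakening is compactness, since a compact Hausdorff space has no strictly coarser Hausdorff topology;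 but a compact space already has a compact square. One is therefore led to guess that a bad square can always be repaired. This is not so.

\begin{theorem}\label{thm:main}
There is a Lindel\"of space $X$ such that for every condensation $f:X\to Y$ onto a regular $T_1$ space $Y$, the square $Y\times Y$ contains a closed discrete subset of cardinality $\mathfrak c$. In particular, $Y\times Y$ is not Lindel\"of.
\end{theorem}

If $Y\times Y$ is Lindel\"of, then it is regular $T_1$ by our convention, and so is $Y$, which is homeomorphic to a subspace of $Y\times Y$. Hence Theorem~\ref{thm:main} answers the Problem in the negative. The construction is carried out in ZFC. The space $X$ is defined in Section~\ref{sec:X}, and it has two further properties. Recall that the \emph{extent} of a space is the supremum of the cardinalities of its closed discrete subsets.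

\begin{theorem}\label{thm:normal}
Let $X$ be the space of Section~\ref{sec:X}, and let $f:X\to Y$ be a condensation onto a regular $T_1$ space $Y$.
\begin{enumerate}
\item[(1)] $Y$ contains a closed separable metrizable subspace $S'$ such that $Y\times S'$ is not normal and contains a closed discrete subset of cardinality $\mathfrak c$.
\item[(2)] Consequently, $Y\times Y$ is not normal and has extent at least $\mathfrak c$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sum}
The space $X$ of Section~\ref{sec:X} is a topological sum $X_1\oplus X_2$, where $X_2$ is separable metrizable and $X_1\times X_1$ is Lindel\"of. Hence the class of Lindel\"of spaces that admit a condensation onto a space with Lindel\"of square is not closed under topological sums of two spaces, even if both summands have Lindel\"of square and one of them is separable metrizable.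
\end{theorem}

\begin{remark}\label{rem:cofinite}
Regularity of $Y$ cannot be dropped altogether. Every $T_1$ space condenses onto the same set with the cofinite topology, and this is a $T_1$ space whose square is compact in the covering sense.
\end{remark}

The proof has two parts. First we split the Cantor set into two very large sets $T_1$ and $T_2$ and make the points of $T_2$ isolated. The resulting space $M$ has Lindel\"of square, while the diagonal of $T_2$ is closed and discrete in $M\times T_2$ (Sections~\ref{sec:partition} and~\ref{sec:M}). The sum $M\oplus T_2$ has a bad square, but like the Sorgenfrey line it condenses onto a separable metrizable space. Second, we replace each point of $T_1$ in $M$ by the compact set of all ultrafilters on $T_2$ that converge to it (Section~\ref{sec:X}). This preserves the behavior of products, and it spreads compact sets so densely through the space that no condensation can change the topology over a suitable smaller Cantor set (Section~\ref{sec:rigid}). A countable example in Section~\ref{sec:gluing} shows how a compact set of ultrafilters protects the topology around it.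

\section{Background}\label{sec:background}

\subsection*{Lindel\"of spaces}
A closed subspace of a Lindel\"of space is Lindel\"of, so a closed discrete subset of a Lindel\"of space is countable. A regular $T_1$ space is Lindel\"of if it is a continuous image of a Lindel\"of space, or a union of countably many Lindel\"of subspaces. Separable metrizable spaces are second countable, hence Lindel\"of. Every Lindel\"of space is normal, hence Tychonoff by Urysohn's lemma. A closed subspace of a normal space is normal.

\subsection*{Closed and perfect maps}
A map is \emph{closed} if it sends closed sets to closed sets; a continuous map from a compact space to a Hausdorff space is closed. A \emph{perfect} map is a closed continuous surjection with compact fibers.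
\begin{enumerate}
\item[(P1)] A continuous map $g:Z\to W$ is closed if and only if for every $w\in W$ and every open $O\supset g^{-1}(w)$ there is an open $V\ni w$ with $g^{-1}(V)\subset O$. (If $g$ is closed, take $V=W\setminus g(Z\setminus O)$. Conversely, for $E$ closed and $w\notin g(E)$ apply the condition to $O=Z\setminus E$.)
\item[(P2)] The product of two perfect maps is perfect. (By the tube lemma, an open set containing a product of two compact fibers contains a product of open neighborhoods of these fibers; apply (P1) in each factor.)
\item[(P3)] If $g:Z\to W$ is perfect, $Z$ is regular $T_1$ and $W$ is Lindel\"of, then $Z$ is Lindel\"of. (Cover each fiber $g^{-1}(w)$ by finitely many members of the given cover; by (P1) they cover $g^{-1}(V_w)$ for an open $V_w\ni w$; countably many $V_w$ cover $W$.)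
\item[(P4)] If $g:Z\to W$ is a closed continuous surjection and $Z$ is normal, then disjoint closed sets in $W$ have disjoint open neighborhoods. (Separate their preimages by open sets $O,O'$ and take $W\setminus g(Z\setminus O)$ and $W\setminus g(Z\setminus O')$.)
\end{enumerate}

\subsection*{The \v{C}ech--Stone compactification}
For a Tychonoff space $Z$, the space $\beta Z$ is the compact Hausdorff space that contains $Z$ as a dense subspace and has the property that every continuous map from $Z$ to a compact Hausdorff space extends continuously to it. It follows that $\beta(Z\oplus Z')=\beta Z\oplus\beta Z'$. For a discrete space $D$, the points of $\beta D$ are the ultrafilters on $D$, the sets $\overline A=\{p:A\in p\}$ for $A\subset D$ form a base of clopen sets, and the points of $D$ are identified with the principal ultrafilters, which are isolated. The extension of a map $g$ from $D$ to a compact Hausdorff space sends $p$ to the unique point $x$ such that $g^{-1}(V)\in p$ for every neighborhood $V$ of $x$. If $D\subset Z\subset\beta D$, then $\beta Z=\beta D$: given a continuous map from $Z$ to a compact Hausdorff space, extend its restriction to $D$ over $\beta D$; the extension agrees with the given map on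 $Z$ because $D$ is dense in $Z$.

\subsection*{Limits along ultrafilters}
Let $(z_n)$ be a sequence in a compact Hausdorff space and $\mathcal U$ an ultrafilter on $\omega$. There is a unique point $\lim_{\mathcal U}z_n$ such that $\{n:z_n\in O\}\in\mathcal U$ for each of its neighborhoods $O$. It lies in every closed set $E$ with $\{n:z_n\in E\}\in\mathcal U$, continuous maps between compact Hausdorff spaces commute with $\lim_{\mathcal U}$, and $\lim_{\mathcal U}z_n=z$ if $z_n\to z$ and $\mathcal U$ is free. The next lemma is the only special property of $\beta D$ that we need: limits of ultrafilters that live on disjoint sets do not merge.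

\begin{lemma}\label{lem:separate}
Let $V_n$ $(n\in\omega)$ be pairwise disjoint subsets of a discrete space $D$, and let $z_n,z_n'\in\overline{V_n}\subset\beta D$.
\begin{enumerate}
\item[(a)] If $z_n\ne z_n'$ for all $n$, then $\lim_{\mathcal U}z_n\neq\lim_{\mathcal U}z_n'$ for every ultrafilter $\mathcal U$ on $\omega$.
\item[(b)] If $\mathcal U$ contains the set of even numbers and $\mathcal U'$ contains the set of odd numbers, then $\lim_{\mathcal U}z_n\ne\lim_{\mathcal U'}z_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Distinct ultrafilters contain disjoint sets, so there are disjoint $A_n,A_n'\subset V_n$ with $A_n\in z_n$ and $A_n'\in z_n'$. The sets $A=\bigcup_nA_n$ and $A'=\bigcup_nA_n'$ are disjoint because the $V_n$ are. All $z_n$ lie in the closed set $\overline A$ and all $z_n'$ lie in $\overline{A'}$, so the two limits lie in these disjoint sets.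

(b) Let $A$ be the union of the $V_n$ with $n$ even and $A'$ the union of those with $n$ odd. The first limit lies in $\overline A$ and the second in $\overline{A'}$.
\end{proof}

\subsection*{The Cantor set}
Throughout, $C=2^\omega$ with a fixed metric $d$, and a \emph{Cantor set} is a space homeomorphic to $C$. Since $C$ is homeomorphic to $C\times C$, every Cantor set contains $\mathfrak c$ pairwise disjoint Cantor sets. Every uncountable closed subset of $C$ contains a Cantor set. The space $C^2$ is second countable, so it has at most $\mathfrak c$ closed subsets.

\section{Condensations as gluings}\label{sec:gluing}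

The Problem quantifies over all coarser regular topologies, so we need a way to see all of them at once. Let $X$ be a Lindel\"of space and $f:X\to Y$ a condensation onto a regular $T_1$ space. Then $Y$ is Lindel\"of, hence Tychonoff, so $Y\subset\beta Y$; this is where regularity of $Y$ is used. Let $F:\beta X\to\beta Y$ be the continuous extension of $f$. We say that $z,w\in\beta X$ are \emph{glued}, and write $z\sim w$, if $F(z)=F(w)$. Two rules hold.
\begin{enumerate}
\item[(G1)] Distinct points of $X$ are not glued, because $f$ is one-to-one.
\item[(G2)] If $z_n\sim w_n$ for all $n$, then $\lim_{\mathcal U}z_n\sim\lim_{\mathcal U}w_n$ for every ultrafilter $\mathcal U$ on $\omega$, because $F$ is continuous.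
\end{enumerate}
The topology of $X$ is weakened only where points of the remainder $\beta X\setminus X$ are glued to points of $X$.

\begin{lemma}\label{lem:embed}
Let $A\subset\beta X$ be closed, and suppose that no point of $A\setminus X$ is glued to a point of $X$. Then $f|A\cap X$ is a homeomorphism onto a closed subspace of $Y$.
\end{lemma}

\begin{proof}
The map $f|A\cap X$ is continuous and one-to-one, so it suffices to show that it is a closed map into $Y$. Let $E$ be closed in $A\cap X$, say $E=E'\cap X$ with $E'\subset A$ closed in $\beta X$. The set $F(E')$ is compact, so $F(E')\cap Y$ is closed in $Y$, and it contains $f(E)$. Conversely, let $z\in E'$ and $F(z)\in Y$. Since $f$ is onto, $F(z)=f(x)$ for some $x\in X$, so $z\sim x$. By assumption $z\in X$, hence $z\in E$. Thus $f(E)=F(E')\cap Y$.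
\end{proof}

To forbid gluings we play (G2) against (G1): from many gluings we pass to a limit and land on two distinct points of $X$. For this, $X$ must contain the limits, and the limits must be distinct.

\begin{example}\label{ex:toy}
Let $D=\omega\times\omega$ be discrete, with columns $D_n=\{n\}\times\omega$. Let $M_0=D\cup\{\infty\}$, where the points of $D$ are isolated and the sets $\{\infty\}\cup\bigcup_{n\ge m}D_n$ are basic neighborhoods of $\infty$. Nothing protects the columns of $M_0$: if we turn every $D_n$ into a sequence converging to $(n,0)$ and keep the neighborhoods of $\infty$, we obtain a coarser compact Hausdorff topology in which no column is discrete.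

Now replace $\infty$ by all ultrafilters on $D$ that converge to it. Let $\pi:\beta D\to\omega\cup\{\infty\}$ be the continuous extension of $(n,k)\mapsto n$ into the one-point compactification of $\omega$. Then $\pi^{-1}(n)=\overline{D_n}$. Put $X_0=D\cup\pi^{-1}(\infty)$. This is the union of a countable set and a compact set, so it is Lindel\"of, and $\beta X_0=\beta D$. Let $f:X_0\to Y$ be a condensation onto a regular $T_1$ space. We claim that $F$ is one-to-one on $\overline{D_n}$ for all but finitely many $n$. Otherwise there are $n_0<n_1<\cdots$ and glued points $z_k\neq z_k'$ in $\overline{D_{n_k}}$. Take a free ultrafilter $\mathcal U$ and put $z=\lim_{\mathcal U}z_k$, $z'=\lim_{\mathcal U}z'_k$. Then $z\ne z'$ by Lemma~\ref{lem:separate}(a), $z\sim z'$ by (G2), and $\pi(z)=\pi(z')=\lim_{\mathcal U}n_k=\infty$, so $z,z'\in X_0$. This contradicts (G1).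

For these $n$ the map $F|\overline{D_n}$ is an embedding of a compact space, so the column $f(D_n)$ is still discrete in $Y$. Finitely many exceptions do occur: $D_0$ is clopen in $X_0$ and can be turned into a convergent sequence.
\end{example}

The example controls only gluings inside one fiber of $\pi$. It does not say that $f(D_n)$ is closed in $Y$, since points of $\overline{D_n}\setminus D_n$ might be glued to points of $X_0$ in other fibers. In the actual construction the base $\omega\cup\{\infty\}$ is replaced by $C$, ``finitely many'' becomes ``countably many'', and gluings between different fibers give a closed set of pairs of base points in $C^2$. The next section chooses the base points whose fibers lie in $X$ so that every large closed set of pairs contains a pair of such points.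

\section{A partition of the Cantor set}\label{sec:partition}

Let $\Delta$ be the diagonal of $C^2$. A \emph{line} is a set of the form $\{u\}\times C$ (vertical) or $C\times\{v\}$ (horizontal). We want disjoint sets $T_1,T_2\subset C$ such that each product $T_i\times T_j$ meets as many compact sets as possible. Two exceptions are forced: $T_1\times T_2$ misses $\Delta$, and $T_i\times T_j$ misses the line $\{u\}\times C$ for $u\notin T_i$. We therefore consider compact sets that miss $\Delta$ and are not covered by countably many lines. A recursion of length $\mathfrak c$ has to avoid fewer than $\mathfrak c$ lines at each stage, possibly uncountably many, and the following lemma makes this possible without the continuum hypothesis.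

\begin{lemma}\label{lem:lines}
If a compact set $R\subset C^2$ is not covered by countably many lines, then it is not covered by fewer than $\mathfrak c$ lines.
\end{lemma}

\begin{proof}
Let $G$ be the union of all relatively open subsets of $R$ that are covered by countably many lines. By second countability $G$ is the union of countably many of them, so $G$ is covered by countably many lines, and $R'=R\setminus G$ is nonempty and compact. If $O\subset C^2$ is open and $O\cap R'$ is covered by countably many lines, then so is $O\cap R\subset(O\cap R')\cup G$; hence $O\cap R\subset G$ and $O\cap R'=\emptyset$. Thus no nonempty relatively open subset of $R'$ is covered by countably many lines.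

For finite binary sequences $s$ we choose clopen sets $U_s,V_s\subset C$ such that $O_s=R'\cap(U_s\times V_s)$ is nonempty, $U_{s0},U_{s1}$ are disjoint subsets of $U_s$, and $V_{s0},V_{s1}$ are disjoint subsets of $V_s$. Start with $U_\emptyset=V_\emptyset=C$. Given $O_s$, take $(u_0,v_0)\in O_s$, and take $(u_1,v_1)\in O_s$ off the two lines through $(u_0,v_0)$. Then $u_0\neq u_1$ and $v_0\ne v_1$, and we separate these points by disjoint clopen sets $U_{s0}\ni u_0$, $U_{s1}\ni u_1$ inside $U_s$ and $V_{s0}\ni v_0$, $V_{s1}\ni v_1$ inside $V_s$.

For $x\in2^\omega$ the compact sets $O_{x|n}$ decrease, so we can pick $p_x\in\bigcap_nO_{x|n}$. If $x\ne y$ and $s$ is their longest common initial segment, then one of $p_x,p_y$ lies in $U_{s0}\times V_{s0}$ and the other in $U_{s1}\times V_{s1}$, so they differ in both coordinates. Hence each line contains at most one of the $\mathfrak c$ points $p_x\in R$.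
\end{proof}

\begin{lemma}\label{lem:T}
There is a partition $C=T_1\cup T_2$ into disjoint sets such that
\begin{enumerate}
\item[$(*)$] for all $i,j\in\{1,2\}$, every compact set $R\subset C^2\setminus\Delta$ that is not covered by countably many lines meets $T_i\times T_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
List all triples $(R,i,j)$ as in $(*)$ as $(R_\alpha,i_\alpha,j_\alpha)$, $\alpha<\mathfrak c$, with repetitions if needed. At each stage we use two points of $C$, so before stage $\alpha$ fewer than $\mathfrak c$ points have been used. By Lemma~\ref{lem:lines} the lines $\{x\}\times C$ and $C\times\{x\}$ for used points $x$ do not cover $R_\alpha$. So there is $(u,v)\in R_\alpha$ with $u$ and $v$ unused, and $u\neq v$ because $R_\alpha\cap\Delta=\emptyset$. Put $u$ into $T_{i_\alpha}$ and $v$ into $T_{j_\alpha}$. No point is used twice, so the two sets are disjoint. At the end put all unused points into $T_2$; enlarging $T_2$ preserves $(*)$.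
\end{proof}

Fix such $T_1,T_2$ for the rest of the paper. We use $(*)$ only through the following consequences.

\begin{lemma}\label{lem:big}
Let $i,j\in\{1,2\}$.
\begin{enumerate}
\item[(a)] If $P\subset C$ is closed and uncountable, then $|P\cap T_i|=\mathfrak c$. In particular, $T_i$ is dense in $C$, and a closed subset of $C$ that misses $T_i$ is countable.
\item[(b)] If $S\subset C$ is uncountable, then uncountably many $t\in T_i$ are limits of sequences of distinct points of $S\setminus\{t\}$.
\item[(c)] If $R\subset C^2$ is closed and $R\setminus\Delta$ misses $T_i\times T_j$, then $R\setminus\Delta$ is covered by countably many lines.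
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $P$ contains $\mathfrak c$ pairwise disjoint Cantor sets, and it suffices to show that each of them meets $T_i$. Each contains two disjoint Cantor sets $P',P''$. The compact set $P'\times P''$ misses $\Delta$. It is not covered by countably many lines $\{u_n\}\times C$, $C\times\{v_n\}$, since we can choose $u\in P'$ different from all $u_n$ and $v\in P''$ different from all $v_n$. By $(*)$ it meets $T_i\times T_i$, so $P'$ meets $T_i$. Density follows because nonempty clopen subsets of $C$ are uncountable.

(b) The set $S^d$ of accumulation points of $S$ is closed. Each point of $S\setminus S^d$ is the only point of $S$ in some member of a countable base, so $S\setminus S^d$ is countable and $S^d$ is uncountable. By (a), $S^d\cap T_i$ is uncountable.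

(c) The set $R\setminus\Delta$ is the union of the compact sets $R_k=\{(u,v)\in R:d(u,v)\ge1/k\}$, $k\ge1$. Each $R_k$ misses $\Delta$ and $T_i\times T_j$, so by $(*)$ it is covered by countably many lines.
\end{proof}

\section{The space $M$ and its products}\label{sec:M}

Let $M$ be the set $C$ with the topology generated by the open sets of $C$ and the singletons $\{s\}$, $s\in T_2$. Thus points of $T_2$ are isolated and points of $T_1$ have their usual neighborhoods. The topology of $M$ is finer than that of $C$ and has a base of clopen sets, so $M$ is regular $T_1$. Unless $M$ is named, subsets of $C$ carry the topology of $C$.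

\begin{proposition}\label{prop:Mlind}
The spaces $M$ and $M\times M$ are Lindel\"of.
\end{proposition}

\begin{proof}
Given an open cover of $M$, choose for each $t\in T_1$ a neighborhood that is open in $C$ and lies in a member of the cover. Countably many of these neighborhoods cover $T_1$; let $W$ be their union. The set $C\setminus W$ is closed in $C$ and misses $T_1$, so it is countable by Lemma~\ref{lem:big}(a). Hence countably many members of the cover suffice.

Given an open cover of $M^2$, choose for each point of $T_1\times T_1$ a neighborhood that is open in $C^2$ and lies in a member of the cover. Countably many of these cover $T_1\times T_1$; let $W$ be their union and $R=C^2\setminus W$. The set $R$ is closed in $C^2$ and misses $T_1\times T_1$. By Lemma~\ref{lem:big}(c), $R\setminus\Delta$ is covered by countably many lines, and each line, as a subspace of $M^2$, is homeomorphic to the Lindel\"of space $M$. The set $\{c:(c,c)\in R\}$ is closed in $C$ and misses $T_1$, so $R\cap\Delta$ is countable. Hence $R$, and with it $M^2$, is covered by countably many members of the cover.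
\end{proof}

In $M^2$ the diagonal is a copy of $M$ and does no harm. This changes when the second factor is $T_2$ with its usual topology: the diagonal of $T_2$ remains discrete because of the first factor, and it has no accumulation points $(t,t)$ with $t\in T_1$, since these are missing from the product. We need this fact over an arbitrary Cantor set $P\subset C$, because a condensation will be under control only over such a set. Let $M_P$ be $P$ as a subspace of $M$.

\begin{proposition}\label{prop:Mbad}
Let $P\subset C$ be a Cantor set and $S=T_2\cap P$. Then $H=\{(s,s):s\in S\}$ is a closed discrete subset of $M_P\times S$ of cardinality $\mathfrak c$, and the disjoint closed sets $H$ and $E=(T_1\cap P)\times S$ have no disjoint open neighborhoods in $M_P\times S$.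
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:big}(a), $|H|=|S|=\mathfrak c$. The set $H$ is the trace of $\Delta$ on $P\times S$, and the topology of $M_P\times S$ is finer than that induced by $C^2$, so $H$ is closed. It is discrete because $\{s\}\times S$ is open and meets $H$ only in $(s,s)$. The set $E$ is closed because $T_1$ is closed in $M$, and $H\cap E=\emptyset$ because $T_1\cap T_2=\emptyset$.

Let $U\supset H$ and $W\supset E$ be open. For $s\in S$ choose $n(s)\ge1$ with
\[
\{s\}\times\{s'\in S:d(s,s')<1/n(s)\}\subset U .
\]
For some $n$ the set $S_n=\{s\in S:n(s)\le n\}$ is uncountable. By Lemma~\ref{lem:big}(b) some $t\in T_1$ is an accumulation point of $S_n$ in $C$, and $t\in P$ since $P$ is closed. Choose $s'\in S_n$ with $d(s',t)<1/(2n)$. Since $(t,s')\in E\subset W$, there is an open $V\ni t$ in $C$ with $(V\cap P)\times\{s'\}\subset W$. Choose $s\in S_n\cap V$ with $d(s,t)<1/(2n)$. Then $(s,s')\in W$, and $d(s,s')<1/n\le1/n(s)$ gives $(s,s')\in U$. So $U\cap W\neq\emptyset$.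
\end{proof}

Thus $M\oplus T_2$ is Lindel\"of and its square, which contains $M\times T_2$ as a closed subspace, is not. It is not a counterexample, since it condenses onto the separable metrizable space $C\oplus T_2$. It plays the role of $M_0$ in Example~\ref{ex:toy}, and we modify it in the same way.

\section{The space $X$}\label{sec:X}

Let $D$ be the set $T_2$ with the discrete topology, let $K_1=\beta D$, and let $\pi_1:K_1\to C$ be the continuous extension of the inclusion $D\to C$. Thus $\pi_1(p)=c$ if and only if $V\cap T_2\in p$ for every neighborhood $V$ of $c$ in $C$. Put
\[
X_1=D\cup\pi_1^{-1}(T_1)\subset K_1 .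
\]
Let $X_2=T_2$ with the topology of $C$, let $K_2=\beta X_2$, and let $\pi_2:K_2\to C$ be the continuous extension of the inclusion. Put
\[
X=X_1\oplus X_2,\qquad K=K_1\oplus K_2,\qquad K_{c,i}=\pi_i^{-1}(c)\quad(c\in C,\ i=1,2).
\]
By Section~\ref{sec:background}, $K_1=\beta X_1$ and $K=\beta X$. A point $s\in T_2$ appears twice in $X$; we write $\dot s$ for the isolated point of $D\subset X_1$ and $s$ for the point of $X_2$. The compact sets $K_{c,i}$ are called \emph{fibers}; they partition $K$.

\begin{lemma}\label{lem:fibers}
The fibers meet $X$ as follows:
\[
\begin{array}{c|cc}
 & i=1 & i=2\\ \hline
c\in T_1 & K_{c,1}\subset X & K_{c,2}\cap X=\emptyset\\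
c\in T_2 & K_{c,1}\cap X=\{\dot c\} & K_{c,2}=\{c\}\subset X
\end{array}
\]
In particular, $K_{t,i}\subset X$ for $t\in T_i$, and $K_{c,i}\cap X$ is compact for all $c$ and $i$.
\end{lemma}

\begin{proof}
Three entries are read off from the definitions of $X_1$ and $X_2$. It remains to show that $K_{t,2}=\{t\}$ for $t\in T_2$. Suppose that $z\in K_{t,2}$ and $z\ne t$, and take disjoint open sets $U\ni t$ and $W\ni z$ in $K_2$. Since $X_2$ has the topology of $C$, there is an open $V\ni t$ in $C$ with $V\cap T_2\subset U$. The open set $W\cap\pi_2^{-1}(V)$ contains $z$, so it contains a point $s$ of the dense set $X_2$. Then $s\in V\cap T_2\subset U$ and $s\in W$, a contradiction.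
\end{proof}

Passing from $M$ to $X_1$ costs nothing as far as products are concerned.

\begin{lemma}\label{lem:perfect}
The map $\rho=\pi_1|X_1:X_1\to M$ is perfect.
\end{lemma}

\begin{proof}
The set $\pi_1(K_1)$ is compact and contains the dense set $T_2$, so it equals $C$. With Lemma~\ref{lem:fibers} this shows that the fibers $\rho^{-1}(s)=\{\dot s\}$, $s\in T_2$, and $\rho^{-1}(t)=K_{t,1}$, $t\in T_1$, are nonempty and compact. The map $\rho$ is continuous at the isolated points $\dot s$, and it is continuous at points of $K_{t,1}$ because $t\in T_1$ has the same neighborhoods in $M$ as in $C$. We check the condition in (P1). For $s\in T_2$ take $V=\{s\}$. For $t\in T_1$ and an open set $O\subset K_1$ containing $K_{t,1}$, the closed map $\pi_1:K_1\to C$ gives an open $V\ni t$ in $C$ with $\pi_1^{-1}(V)\subset O$, and then $\rho^{-1}(V)\subset O\cap X_1$.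
\end{proof}

\begin{proposition}\label{prop:Xlind}
The spaces $X_1$, $X_1\times X_1$ and $X$ are Lindel\"of.
\end{proposition}

\begin{proof}
These spaces are regular $T_1$ as subspaces of compact Hausdorff spaces. The maps $\rho$ and $\rho\times\rho$ are perfect by Lemma~\ref{lem:perfect} and (P2), so $X_1$ and $X_1\times X_1$ are Lindel\"of by Proposition~\ref{prop:Mlind} and (P3). The space $X_2$ is separable metrizable, so $X=X_1\oplus X_2$ is Lindel\"of.
\end{proof}

\begin{proposition}\label{prop:Xbad}
Let $P\subset C$ be a Cantor set, $X_1^P=X_1\cap\pi_1^{-1}(P)$ and $S=T_2\cap P\subset X_2$. Then $X_1^P\times S$ contains a closed discrete subset of cardinality $\mathfrak c$ and is not normal.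
\end{proposition}

\begin{proof}
The set $X_1^P=\rho^{-1}(P)$ is closed in $X_1$, so $\rho$ restricts to a perfect map $X_1^P\to M_P$. By (P2) its product with the identity of $S$ is a perfect map $g:X_1^P\times S\to M_P\times S$. With $H$ as in Proposition~\ref{prop:Mbad}, the set $g^{-1}(H)=\{(\dot s,s):s\in S\}$ is closed, and $g$ maps it continuously and bijectively onto the discrete space $H$; so it is discrete and has cardinality $\mathfrak c$. If $X_1^P\times S$ were normal, then (P4) would contradict the last assertion of Proposition~\ref{prop:Mbad}.
\end{proof}

Finally we record how limits behave over a convergent sequence of base points.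

\begin{lemma}\label{lem:seq}
Let $c_n\to c$ in $C$, where the $c_n$ are distinct and different from $c$.
\begin{enumerate}
\item[(a)] If $z_n\in K_{c_n,i}$ and $\mathcal U$ is a free ultrafilter on $\omega$, then $\lim_{\mathcal U}z_n\in K_{c,i}$.
\item[(b)] There are pairwise disjoint sets $D_n\subset D$ with $K_{c_n,1}\subset\overline{D_n}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\pi_i(\lim_{\mathcal U}z_n)=\lim_{\mathcal U}c_n=c$.

(b) The numbers $r_n=\frac12\inf_{m\ne n}d(c_n,c_m)$ are positive, and the open balls $V_n$ with center $c_n$ and radius $r_n$ are pairwise disjoint since $r_n+r_m\le d(c_n,c_m)$ for $n\ne m$. Every ultrafilter in $K_{c_n,1}$ contains $D_n=V_n\cap T_2$.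
\end{proof}

\section{Gluings in $K$}\label{sec:rigid}

Let $f:X\to Y$ be a condensation onto a regular $T_1$ space, and let $F:K\to\beta Y$ and $\sim$ be as in Section~\ref{sec:gluing}. In view of Lemma~\ref{lem:embed}, we want to show that only countably many fibers contain a point outside $X$ that is glued to a point of $X$. Two glued points may lie in one fiber, in the two fibers over one base point, or over different base points. The next three lemmas treat these positions in turn. The first is the argument of Example~\ref{ex:toy}.

\begin{lemma}\label{lem:N}
The set $N=\{c\in C:F|K_{c,1}\text{ is not one-to-one}\}$ is countable.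
\end{lemma}

\begin{proof}
Suppose not. By Lemma~\ref{lem:big}(b) there are $t\in T_1$ and distinct $c_n\in N\setminus\{t\}$ with $c_n\to t$. Choose glued points $z_n\ne z_n'$ in $K_{c_n,1}$ and a free ultrafilter $\mathcal U$ on $\omega$, and put $z=\lim_{\mathcal U}z_n$, $z'=\lim_{\mathcal U}z_n'$. By Lemmas~\ref{lem:seq}(b) and~\ref{lem:separate}(a), $z\neq z'$. By Lemma~\ref{lem:seq}(a), both points lie in $K_{t,1}\subset X$, and $z\sim z'$ by (G2). This contradicts (G1).
\end{proof}

For gluings between $K_{c,1}$ and $K_{c,2}$ a direct contradiction with (G1) is not available, because no base point has both of its fibers inside $X$. Instead we use the different shapes of the two fibers over $t\in T_2$: a sequence approaching $K_{t,2}=\{t\}$ has one limit, while a sequence approaching $K_{t,1}$ has several, and all of them are then glued together.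

\begin{lemma}\label{lem:L}
The set $L=\{c\in C:F(K_{c,1})\cap F(K_{c,2})\neq\emptyset\}$ is countable.
\end{lemma}

\begin{proof}
Suppose not. By Lemma~\ref{lem:big}(b), uncountably many $t\in T_2$ are limits of sequences of distinct points $c_n\in L\setminus\{t\}$. We show that each such $t$ lies in $N$, which contradicts Lemma~\ref{lem:N}. Choose $z_n\in K_{c_n,1}$ and $w_n\in K_{c_n,2}$ with $z_n\sim w_n$. Let $\mathcal U$ and $\mathcal U'$ be free ultrafilters on $\omega$ containing the set of even numbers and the set of odd numbers, respectively. By Lemmas~\ref{lem:seq} and~\ref{lem:separate}(b), $z=\lim_{\mathcal U}z_n$ and $z'=\lim_{\mathcal U'}z_n$ are distinct points of $K_{t,1}$. Both $\lim_{\mathcal U}w_n$ and $\lim_{\mathcal U'}w_n$ lie in $K_{t,2}=\{t\}$. By (G2), $z\sim t$ and $z'\sim t$, where $t\in X_2$. So $F(z)=F(z')$ and $t\in N$.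
\end{proof}

Gluings over different base points are the reason for the two-dimensional property $(*)$.

\begin{lemma}\label{lem:R}
For $i,j\in\{1,2\}$ the set
\[
R_{ij}=\{(u,v)\in C^2\setminus\Delta:\ F(K_{u,i})\cap F(K_{v,j})\ne\emptyset\}
\]
is covered by countably many lines.
\end{lemma}

\begin{proof}
The set $\{(z,w)\in K_i\times K_j:F(z)=F(w)\}$ is closed in $K_i\times K_j$, hence compact. Its image $R$ under $\pi_i\times\pi_j$ is closed in $C^2$, and $R\setminus\Delta=R_{ij}$. If $(u,v)\in R_{ij}\cap(T_i\times T_j)$, then some $z\in K_{u,i}\subset X$ is glued to some $w\in K_{v,j}\subset X$, and $z\ne w$ because these fibers are disjoint. This contradicts (G1). So $R\setminus\Delta$ misses $T_i\times T_j$, and Lemma~\ref{lem:big}(c) applies.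
\end{proof}

Lemma~\ref{lem:R} leaves one possibility open: points from uncountably many fibers might be glued to points of a single fiber $K_{v,j}$, so that all the pairs of base points lie on one horizontal line. When the points of $K_{v,j}$ involved belong to $X$, this is excluded by the compactness of $K_{v,j}\cap X$, which keeps their limit in $X$.

\begin{lemma}\label{lem:Q}
For $i=1,2$ the set $Q_i$ of all $c\in C$ such that some point of $K_{c,i}\setminus X$ is glued to a point of $X$ is countable.
\end{lemma}

\begin{proof}
Suppose that $Q_i$ is uncountable. Note that $Q_i\cap T_i=\emptyset$ by Lemma~\ref{lem:fibers}. For $c\in Q_i$ choose $z_c\in K_{c,i}\setminus X$ and $x_c\in X$ with $z_c\sim x_c$, and let $K_{v_c,j_c}$ be the fiber containing $x_c$. Fix $j$ such that $Q=\{c\in Q_i:j_c=j\}$ is uncountable.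

We first show that $v_c=c$ for only countably many $c\in Q$. Let $v_c=c$. If $i=j=1$, then $z_c\notin X$ and $x_c\in X$ are distinct glued points of $K_{c,1}$, so $c\in N$. If $i=j=2$, then $x_c\in K_{c,2}\cap X$; but $c\notin T_2$, so this set is empty, and the case does not occur. If $i\neq j$, then $c\in L$. Both $N$ and $L$ are countable by Lemmas~\ref{lem:N} and~\ref{lem:L}.

For the remaining uncountably many $c\in Q$ we have $(c,v_c)\in R_{ij}$, so by Lemma~\ref{lem:R} these pairs are covered by countably many lines. A vertical line contains at most one of them, so some horizontal line $C\times\{v\}$ contains uncountably many. Thus $Q'=\{c\in Q:v_c=v\ne c\}$ is uncountable. By Lemma~\ref{lem:big}(b) there are $t\in T_i$ with $t\neq v$ and distinct $c_n\in Q'\setminus\{t\}$ with $c_n\to t$. Let $\mathcal U$ be a free ultrafilter on $\omega$, and put $z=\lim_{\mathcal U}z_{c_n}$, $w=\lim_{\mathcal U}x_{c_n}$. Then $z\in K_{t,i}\subset X$ by Lemmas~\ref{lem:seq}(a) and~\ref{lem:fibers}. All $x_{c_n}$ lie in the compact set $K_{v,j}\cap X$, so $w\in K_{v,j}\cap X$. Since $t\ne v$, the points $z$ and $w$ lie in different fibers, so $z\ne w$, while $z\sim w$ by (G2). This contradicts (G1).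
\end{proof}

\begin{proposition}\label{prop:rigid}
There is a Cantor set $P\subset C$ such that $f$ maps each of $X_1^P=X_1\cap\pi_1^{-1}(P)$ and $S=T_2\cap P\subset X_2$ homeomorphically onto a closed subspace of $Y$.
\end{proposition}

\begin{proof}
The set $Q_1\cup Q_2$ is countable, and $C$ contains uncountably many pairwise disjoint Cantor sets, so some Cantor set $P\subset C$ misses $Q_1\cup Q_2$. For $i=1,2$ the set $A_i=\pi_i^{-1}(P)$ is closed in $K$. A point of $A_i\setminus X$ lies in $K_{c,i}\setminus X$ for some $c\in P$, and $c\notin Q_i$, so it is not glued to a point of $X$. Since $A_1\cap X=X_1^P$ and $A_2\cap X=S$, Lemma~\ref{lem:embed} gives the result.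
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:normal}]
The space $X$ is Lindel\"of by Proposition~\ref{prop:Xlind}. Let $f:X\to Y$ be a condensation onto a regular $T_1$ space, take $P$, $X_1^P$ and $S$ from Proposition~\ref{prop:rigid}, and put $S'=f(S)$. Then $S'$ is closed in $Y$ and homeomorphic to a subspace of $C$, so it is separable metrizable. The set $f(X_1^P)\times S'$ is closed in $Y\times S'$ and homeomorphic to $X_1^P\times S$. By Proposition~\ref{prop:Xbad} it contains a closed discrete subset of cardinality $\mathfrak c$ and is not normal. Both properties pass from a closed subspace to the whole space: a closed discrete subset of a closed subspace is closed and discrete in the space, and a closed subspace of a normal space is normal. This proves part (1) of Theorem~\ref{thm:normal}. Since $Y\times S'$ is closed in $Y\times Y$, both properties pass further to $Y\times Y$, which gives part (2) and the closed discrete set of Theorem~\ref{thm:main}. As closed discrete subsets of Lindel\"of spaces are countable, $Y\times Y$ is not Lindel\"of.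
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sum}]
By definition $X=X_1\oplus X_2$ and $X_2$ is a subspace of $C$, so $X_2$ and $X_2\times X_2$ are separable metrizable, hence Lindel\"of. By Proposition~\ref{prop:Xlind}, $X_1$ and $X_1\times X_1$ are Lindel\"of. So the identity maps show that $X_1$ and $X_2$ belong to the class in question, while $X$ does not, by Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Some problems and lines of investigation in general topology},
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 106678/\allowbreak CommentatMathUnivCarol\_\allowbreak 029-1988-4\_1.pdf}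

\end{thebibliography}
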